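# Countable hulls of vectors and Baire subspaces whose product is not Baire

## 1. Labelled open sets and the labels of a point

Everything in these notes turns on one construction: a way of attaching to each point $x$ of a space a countable set $S(x)$ of labels, such that generic pairs of points carry the same labels.

**Definition 1 (labelled family).** Let $Z$ be a topological space and $D$ a set. A labelled family on $Z$ with labels in $D$ consists of nonempty open sets $G_i\subset Z$ $(i\in I)$, a partition $I=\bigsqcup_{k\in\omega}I_k$ into countably many layers such that the sets $G_i$ $(i\in I_k)$ of one layer are pairwise disjoint, and a map $\ell:I\to D$. For $x\in Z$ and $d\in D$ put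
$$S(x)=\{\ell(i):x\in G_i\},\qquad O^d=\bigcup\{G_i:\ell(i)=d\}.$$

By definition $d\in S(x)$ if and only if $x\in O^d$. A point lies in at most one set of each layer, so $S(x)$ is countable.

**Lemma 1.** If $O^d$ is dense in $Z$ for every $d\in D$, then there is a countable intersection $W$ of dense open subsets of $Z\times Z$ such that $S(x)=S(y)$ for all $(x,y)\in W$.

*Proof.* For $k\in\omega$ put
$$U_k=\Bigl(Z\setminus\overline{\textstyle\bigcup_{i\in I_k}G_i}\Bigr)\times Z\ \cup\ \bigcup_{i\in I_k}G_i\times O^{\ell(i)} .$$
This set is open. It is dense: the second part is dense in $(\bigcup_{i\in I_k}G_i)\times Z$ because each $O^{\ell(i)}$ is dense, and $\bigcup_{i\in I_k}G_i$ together with the complement of its closure is dense in $Z$. Let $(x,y)\in U_k$ and $x\in G_i$ with $i\in I_k$. Then $(x,y)$ is not in the first part, so $(x,y)\in G_{i'}\times O^{\ell(i')}$ for some $i'\in I_k$. Disjointness of the layer gives $i'=i$, so $y\in O^{\ell(i)}$, that is, $\ell(i)\in S(y)$. Hence $(x,y)\in\bigcap_kU_k$ implies $S(x)\subset S(y)$. Let $W$ be the intersection of all $U_k$ and of their images under $(x,y)\mapsto(y,x)$. $\square$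

The lemma is a machine for destroying products. Suppose $E$ and $F$ are dense subsets of $Z$, and some property of the countable set $S(x)$ holds for all $x\in E$ and fails for all $x\in F$. Then $E\times F$ misses $W$, although $E\times F$ is dense in $Z\times Z$, so $E\times F$ is not a Baire space. What remains is to arrange that $E$ and $F$ themselves are Baire and, for our purpose, that they are complementary linear subspaces.

## 2. Direct sums of Baire subspaces: statements

A space is a *Baire space* if the intersection of countably many of its dense open subsets is dense. It is *meager in itself* if it is a countable union of its own nowhere dense subsets; a nonempty space that is meager in itself is not Baire. Linear subspaces carry the subspace topology and products the product topology. We write $B=E\oplus F$ if $E+F=B$ and $E\cap F=\{0\}$; the subspaces $E$ and $F$ need not be closed.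

The question, from "The Baire Category Theorem In Products Of Linear Spaces And Topological Groups", is this: is every non-separable Banach space $B$ a direct sum $E\oplus F$ of two linear subspaces such that $E$ and $F$ are Baire but $E\times F$ is not? That paper has the answer yes for completely metrizable linear spaces of weight $\aleph_1$, and, under the Generalized Continuum Hypothesis, the version for non-separable Banach spaces in which $E+F=B$ replaces $E\oplus F=B$. We shall prove that the answer is yes for every non-separable Banach space, in ZFC.

**Conventions.** Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$, and $\mathbb K_0=\mathbb Q$ or $\mathbb Q(i)$ respectively. An *F-space* is a topological vector space whose topology is given by a complete translation-invariant metric $d(x,y)=|x-y|$; thus $|x+y|\le|x|+|y|$ and $|-x|=|x|$, but $|\cdot|$ need not be homogeneous. (By Klee, every completely metrizable topological vector space is an F-space.) A *Fréchet space* is a locally convex F-space. Besides Banach spaces, an example of an F-space is $\ell_{1/2}(\omega_1)$, the space of all $x:\omega_1\to\mathbb K$ with $|x|=\sum_\gamma|x_\gamma|^{1/2}<\infty$;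 the triangle inequality holds because $(a+b)^{1/2}\le a^{1/2}+b^{1/2}$, and completeness is proved as for $\ell_1$. Put $\mathfrak c=2^\omega$. An F-space of density at most $\mathfrak c$ has at most $\mathfrak c^\omega=\mathfrak c$ points, since each point is the limit of a sequence from a dense set.

**Theorem 1.** Let $B$ be an F-space having a closed linear subspace $P$ such that $B/P$ is non-separable and $|B/P|\le\mathfrak c$. Then $B=E\oplus F$ with $E,F$ linear, both Baire, and $E\times F$ not Baire (even meager in itself). Moreover $E$ is dense in $B$.

**Theorem 2.** Every non-separable Fréchet space, in particular every non-separable Banach space, satisfies the hypothesis of Theorem 1. Hence the answer to the question is yes.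

**Theorem 3.**
(a) Every non-separable F-space of weight $\le\mathfrak c$ satisfies the conclusion of Theorem 1.
(b) A Fréchet space $B$ is a direct sum $E\oplus F$ of linear subspaces with $E,F$ Baire and $E\times F$ not Baire if and only if $B$ is non-separable.
(c) Every non-separable F-space $B$ of weight $\le\mathfrak c$ is an algebraic direct sum $\bigoplus_{j\in\omega}E_j$ of dense Baire linear subspaces such that, for all disjoint nonempty $J,J'\subset\omega$, the spaces $E_J=\bigoplus_{j\in J}E_j$ and $E_{J'}$ are Baire but $E_J\times E_{J'}$ is meager in itself.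

Two simple facts translate between subspaces and their surroundings.

**(F1)** If $X\subset Z$ meets $V\cap\bigcap_nO_n$ for all nonempty open $V\subset Z$ and all dense open $O_n\subset Z$ $(n\in\omega)$, then $X$ is dense in $Z$ and Baire. *Proof.* Taking $O_n=Z$ gives density. A dense open subset of $X$ has the form $X\cap O$ with $O$ open in $Z$, and $O$ is dense in $Z$ because $X$ is. So if $X\cap O_n$ are dense open in $X$, then every nonempty open $V\subset Z$ meets $X\cap\bigcap_nO_n$. $\square$

**(F2)** If $X\ne\emptyset$ is dense in $Z$ and disjoint from $\bigcap_nO_n$ with $O_n$ dense open in $Z$, then $X$ is meager in itself, hence not Baire. *Proof.* The sets $O_n\cap X$ are dense open in $X$ with empty intersection, so $X$ is the union of the nowhere dense sets $X\setminus O_n$. $\square$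

## 3. The simplest case by hand: $\omega_1^{\,\omega}$

Forget linearity for a moment and let $Z=\omega_1^{\,\omega}$, with $\omega_1$ discrete. For a finite sequence $s$ in $\omega_1$ let $[s]$ be the set of $x\in Z$ extending $s$; these sets form a base. Put $G_{(k,\gamma)}=\{x:x(k)=\gamma\}$, in layer $k$, with label $\gamma\in\omega_1$. Then $S(x)=\operatorname{ran}x$. The set $O^\gamma=\{x:\gamma\in\operatorname{ran}x\}$ is dense, since any finite sequence can be continued by $\gamma$. By Lemma 1, generic pairs satisfy $\operatorname{ran}x=\operatorname{ran}y$.

Write $\omega_1=S\sqcup T$ with $S,T$ stationary (that is, each meets every closed unbounded subset of $\omega_1$; such a splitting is textbook), and let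
$$E_S=\{x:\sup\operatorname{ran}x\in S\},\qquad E_T=\{x:\sup\operatorname{ran}x\in T\}.$$
On $E_S\times E_T$ the ranges are always different, so $E_S\times E_T$ misses $W$.

Both sets are dense and Baire. Take $S$, let $V\supset[s_V]$ be open and $O_n$ dense open. For each finite sequence $s$ and each $n$ choose a finite extension $t(s,n)$ of $s$ with $[t(s,n)]\subset O_n$. The countable limit ordinals $\delta$ such that $s_V$ is a sequence in $\delta$, and $t(s,n)$ is a sequence in $\delta$ whenever $s$ is, form a closed unbounded set. So there is such a $\delta\in S$. Fix $\delta_n\to\delta$ with $\delta_n<\delta$. Starting from $s_V$, alternately apply $t(\cdot,n)$ and append $\delta_n$, for $n=0,1,\dots$. The resulting $x$ lies in $V\cap\bigcap_nO_n$, has all values in $\delta$, and $\sup\operatorname{ran}x=\delta\in S$. By (F1), $E_S$ is dense and Baire; the same holds for $E_T$. Hence $E_S\times E_T$ is dense in $Z\times Z$ and, by (F2), meager in itself.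

The ingredients are: labels; a rank ($\sup\operatorname{ran}x$); closing off under countably many choices to find a generic point of prescribed rank; and a splitting of the ranks.

## 4. Cancellation, room, and the length of the chain

Suppose one tries to repeat this in a non-separable F-space $Q$, say $Q=\ell_2(\omega_1)$ with the rank $\sup\operatorname{supp}x$. Four things go wrong.

*Cancellation.* The vectors with rank in $S$, together with $0$, do not form a linear space. If $\tau<\lambda$, $\lambda\in S$, $\tau\in T$, then $e_\lambda$ and $-e_\lambda+e_\tau$ have rank $\lambda\in S$, but their sum $e_\tau$ has rank $\tau\in T$. What is linear is the set $L_\alpha$ of vectors of rank at most $\alpha$. So one should choose an algebraic complement $C_\alpha$ of $L_{<\alpha}$ in $L_\alpha$ for each $\alpha$, and put $E=\bigoplus_{\alpha\in S}C_\alpha$, $F=\bigoplus_{\alpha\in T}C_\alpha$. A nonzero vector of $E$ then has rank in $S$, since its rank is the largest $\alpha$ that occurs.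

*Room.* Now $E$ no longer contains all vectors of rank $\alpha\in S$, only those built from the chosen complements. In $\omega_1^{\,\omega}$ any generic point of rank $\delta\in S$ was in $E_S$; here $C_\alpha$ must be chosen so that it meets every nonmeager set that the argument may produce. This is a recursion of length $\mathfrak c$, choosing one vector for each set $R$, and at each step one must avoid $L_{<\alpha}$ plus the span $U$ of fewer than $\mathfrak c$ earlier choices. This stops working exactly when $R\subset L_{<\alpha}+U$. To exclude it we need the part of $L_{<\alpha}$ in the relevant separable subspace to have codimension at least $\mathfrak c$ there. Density of the sets $O^d$ says something about one generic vector; codimension is a statement about all linear combinations of many vectors. So the labelled family must control $m$-tuples, for every $m$. This is condition (G2) below.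

*Length.* If $Q$ has density larger than $\omega_1$, no chain of separable subspaces of length $\omega_1$ exhausts $Q$, because its union has density at most $\omega_1$; and countable hulls are then not linearly ordered. We shall rank them by a well-ordered chain of *ideals* of countable hulls, and replace "stationary" by a notion defined with elementary submodels.

*Size.* The recursions have length $\mathfrak c$, so there may be only $\mathfrak c$ sets to meet. This is why Theorem 1 works through a quotient $Q=B/P$ with at most $\mathfrak c$ points. If $\pi:B\to Q$ is the quotient map and $Q=E''\oplus F''$, then $\pi^{-1}(E'')$ and $\pi^{-1}(F'')$ have sum $B$ but both contain $P$, so the sum is not direct if $P\neq\{0\}$. One of them has to be replaced by a linear lifting of $F''$, and the lifting itself must be chosen generically.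

## 5. A labelled family that controls linear combinations

From here to the end of Section 7, $Q$ is a non-separable F-space with $|Q|=\mathfrak c$ and density $\kappa$, so $\omega<\kappa\le\mathfrak c$. Fix a dense $\mathbb K_0$-linear subspace $D\subset Q$ with $|D|=\kappa$. For $m\ge1$ put $T_m=\{t\in\mathbb K^m:\max_i|t_i|=1\}$, a compact set.

**Lemma 2.** There is a labelled family $(G_i)_{i\in I}$, $I=\bigsqcup_kI_k$, $\ell:I\to D$ on $Q$ such that

* (G1) for $x\in Q$ and $\varepsilon>0$ there is $i$ with $x\in G_i\subset\{z:|z-x|<\varepsilon\}$ and $\ell(i)\in G_i$;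
* (G2) for all $m\ge1$ and $d\in D$, the set $\mathcal O_{m,d}=\{(x_1,\dots,x_m)\in Q^m:\sum_it_ix_i\in O^d\text{ for all }t\in T_m\}$ is open and dense in $Q^m$.

*Proof.* We collect countably many disjoint families; they are indexed separately, and their index sets are the layers.

**Step 1: sets for (G1).** By Bing's theorem $Q$ has a $\sigma$-discrete base, that is, a base which is a union of countably many discrete, hence disjoint, families. Use its nonempty members, and let $\ell(i)$ be any point of $G_i\cap D$.

**Step 2: perturbed tuples for (G2).** The aim is to perturb every tuple from $D^m$ slightly, so that the compact sets of its combinations with coefficients in $T_m$ become far apart. Fix $m,n\ge1$ and list $D^m\times D$ as $\{(x^r,d_r):r<\kappa\}$. By recursion on $r<\kappa$, and for $i=1,\dots,m$ in turn, choose $e^r_i\in Q$ with $|e^r_i|<2^{-n}$ and $e^r_i\notin Z^r_i$, where $Z^r_i$ is the closed linear span of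
$$\{x^{r'}_j:r'\le r,\ j\le m\}\cup\{e^{r'}_j:r'<r,\ j\le m\}\cup\{e^r_j:j<i\}.$$
This is possible: $Z^r_i$ has density at most $\max(|r|,\omega)<\kappa$, so it is a proper closed subspace. A proper subspace has empty interior, since a subspace with an interior point contains a neighborhood of $0$, which is absorbing. So $Z_i^r$ does not contain the ball of radius $2^{-n}$.

**Step 3: the combinations are separated.** Let $Z^r=Z^r_1$ and $C_r=\{\sum_it_i(x^r_i+e^r_i):t\in T_m\}$, a compact set. If $t\in T_m$, then $\sum_it_ie^r_i\notin Z^r$. Otherwise let $i$ be largest with $t_i\ne0$; since $Z^r\subset Z^r_i$ and $e^r_j\in Z^r_i$ for $j<i$, we would get $e^r_i\in Z^r_i$. The function $t\mapsto\operatorname{dist}(\sum_it_ie^r_i,Z^r)$ is continuous and, $Z^r$ being closed, positive on $T_m$. So $\delta_r:=\min_{t\in T_m}\operatorname{dist}(\sum_it_ie^r_i,Z^r)>0$. If $r'<r$, $v\in C_{r'}$ and $u=\sum_it_i(x^r_i+e^r_i)\in C_r$, then $v\in Z^r$ and $\sum_it_ix^r_i\in Z^r$, so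
$$|u-v|=\Bigl|\sum_it_ie^r_i-\Bigl(v-\sum_it_ix^r_i\Bigr)\Bigr|\ge\delta_r.\tag{1}$$

**Step 4: the new open sets.** Let $k_r$ be the least $k\ge1$ with $\delta_r\ge1/k$, let $V_r=\{q:\operatorname{dist}(q,C_r)<1/(2k_r)\}$, and give $V_r$ the label $d_r$. For fixed $(m,n,k)$ the sets $V_r$ with $k_r=k$ are pairwise disjoint: a common point of $V_r$ and $V_{r'}$, $r'<r$, would give $u\in C_r$, $v\in C_{r'}$ with $|u-v|<1/k\le\delta_r$, against (1). For each of the countably many triples $(m,n,k)$ add this disjoint family as a layer.

**Step 5: verification of (G2).** $\mathcal O_{m,d}$ is open, because $(t,x)\mapsto\sum_it_ix_i$ is continuous, $O^d$ is open and $T_m$ is compact. For density, let $x\in D^m$ and $n\ge1$, and take $r$ in the list for $(m,n)$ with $(x^r,d_r)=(x,d)$. Then $x+e^r\in\mathcal O_{m,d}$ because $C_r\subset V_r\subset O^d$, and $|e^r_i|<2^{-n}$ for all $i$. Since $D^m$ is dense in $Q^m$, so is $\mathcal O_{m,d}$. $\square$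

Since $1\in T_1$, we have $\mathcal O_{1,d}\subset O^d$. So each $O^d$ is dense and Lemma 1 applies to this family. Fix the family from now on.

## 6. Saturated sets and the hull $A(x)$

The labels of $x$ should generate a countable set that determines in which separable subspaces $x$ lies.

**Definition 2.** A set $A\subset D$ is *saturated* if it is a $\mathbb K_0$-linear subspace and, for $i\in I$, $G_i\cap A\neq\emptyset$ implies $\ell(i)\in A$. In other words, $A$ is closed under linear combinations and contains $S(a)$ for each $a\in A$.

For example, $D$ is saturated. Intersections of saturated sets are saturated. Hence each countable $M\subset D$ lies in a smallest saturated set $\operatorname{sat}(M)$. It is countable: starting from the $\mathbb K_0$-span of $M$, add repeatedly the countable sets $S(a)$ of all elements $a$ already present and take $\mathbb K_0$-spans; after $\omega$ steps the union is a countable saturated set containing $M$.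

Let $\mathcal C$ be the set of countable saturated sets; $|\mathcal C|\le\kappa^\omega\le\mathfrak c$. For $A\in\mathcal C$ the closure $\bar A$ in $Q$ is a separable closed $\mathbb K$-linear subspace, because $\mathbb K_0$ is dense in $\mathbb K$. For $x\in Q$ put
$$A(x)=\operatorname{sat}(S(x))\in\mathcal C .$$

**Lemma 3.** For $A\in\mathcal C$ and $x\in Q$: $x\in\bar A$ if and only if $A(x)\subset A$. In particular $x\in\overline{A(x)}$, and $A(sx)=A(x)$ for scalars $s\ne0$.

*Proof.* Let $x\in\bar A$. If $x\in G_i$, then $G_i\cap A\ne\emptyset$, so $\ell(i)\in A$. Thus $S(x)\subset A$ and $A(x)\subset A$. Conversely, by (G1) there are, in any small ball about $x$, sets $G_i\ni x$ with $\ell(i)\in G_i$; since $\ell(i)\in S(x)\subset A(x)$, we get $x\in\overline{A(x)}$. If $A(x)\subset A$, then $x\in\bar A$. So $A(x)$ is the smallest $A\in\mathcal C$ with $x\in\bar A$. Since $x\in\bar A\iff sx\in\bar A$, the last claim follows. $\square$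

By Lemma 1, intersecting also with the dense open set $(Q\setminus\{0\})^2$, we can fix a countable intersection $W$ of dense open subsets of $Q\times Q$ with
$$W\subset(Q\setminus\{0\})^2\quad\text{and}\quad A(x)=A(y)\ \text{ for all }(x,y)\in W.\tag{2}$$

**A well-ordered chain of linear subspaces.** We now rank the hulls. Let $\mu$ be the least cardinality of a cofinal subset of $(\mathcal C,\subset)$. Then $\mu\le\mathfrak c$. Also $\mu>\omega$: the union of a cofinal family is $D$, since $d\in\operatorname{sat}(\{d\})$, and $D$ is uncountable while members of $\mathcal C$ are countable. Fix a cofinal family $\{A_\alpha:\alpha<\mu\}$ and let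
$$\mathcal J_\alpha=\{A\in\mathcal C:A\subset\operatorname{sat}(A_{i_1}\cup\dots\cup A_{i_k})\text{ for some }k\ge1,\ i_1,\dots,i_k\le\alpha\}.$$
The $\mathcal J_\alpha$ increase with $\alpha$, are nonempty and downward closed, and have union $\mathcal C$. Each is directed: if $A,A'$ lie in the saturations of two finite unions, then $\operatorname{sat}(A\cup A')$ lies in the saturation of the union of both. No $\mathcal J_\alpha$ is cofinal in $\mathcal C$: the sets $\operatorname{sat}(A_{i_1}\cup\dots\cup A_{i_k})$ are cofinal in $\mathcal J_\alpha$, and there are at most $|\alpha|+\omega<\mu$ of them. Put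
$$\rho(A)=\min\{\alpha:A\in\mathcal J_\alpha\},\qquad L_\alpha=\{x\in Q:A(x)\in\mathcal J_\alpha\},$$
$$L_{<\alpha}=\bigcup_{\beta<\alpha}L_\beta\ (\alpha>0),\qquad L_{<0}=\{0\}.$$
By Lemma 3 and downward closedness, $L_\alpha=\bigcup_{A\in\mathcal J_\alpha}\bar A$. This is a directed union of linear subspaces, hence linear. The $L_\alpha$ increase and $\bigcup_\alpha L_\alpha=Q$. The number $\rho(A(x))=\min\{\alpha:x\in L_\alpha\}$ is the rank of $x$.

*Example.* Let $\kappa=\omega_1$, $D=\{d_\alpha:\alpha<\omega_1\}$ and $A_\alpha=\operatorname{sat}(\{d_\beta:\beta\le\alpha\})$. These sets increase, and every countable $A\subset D$ lies in one of them, so they are cofinal and $\mu=\omega_1$. Then $\mathcal J_\alpha=\{A\in\mathcal C:A\subset A_\alpha\}$ and $L_\alpha=\overline{A_\alpha}$, the chain of separable subspaces one would write down first.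

**Lemma 4.** Let $C_\alpha$ be an algebraic complement of $L_{<\alpha}$ in $L_\alpha$ for every $\alpha<\mu$. Then $Q=\bigoplus_{\alpha<\mu}C_\alpha$. If $x=\sum_{j\le k}c_{\alpha_j}$ with $k\ge1$, $\alpha_1<\dots<\alpha_k$ and $0\ne c_{\alpha_j}\in C_{\alpha_j}$, then $\rho(A(x))=\alpha_k$.

*Proof.* By induction, $L_\alpha=\bigoplus_{\beta\le\alpha}C_\beta$: if this holds below $\alpha$, then $L_{<\alpha}=\bigoplus_{\beta<\alpha}C_\beta$, as an increasing union (and $L_{<0}=\{0\}$), and $L_\alpha=L_{<\alpha}\oplus C_\alpha$. Taking the union over $\alpha$ gives the first claim. For $x$ as stated, $x\in L_{\alpha_k}$, and $x\notin L_{<\alpha_k}$ because $c_{\alpha_k}\notin L_{<\alpha_k}$ while the other summands are in $L_{<\alpha_k}$. So $\min\{\alpha:x\in L_\alpha\}=\alpha_k$. $\square$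

## 7. Elementary submodels as a supply of hulls

In Section 3 we closed off under $t(s,n)$. Now there are many things to close off under, and it is economical to do it at once.

**Elementary submodels.** Fix a regular cardinal $\chi$ so large that $H(\chi)$, the set of all sets whose transitive closure has size less than $\chi$, contains all objects below together with their iterated power sets as far as needed. Then the statements we use mean the same in $H(\chi)$ as in the universe. A set $N\subset H(\chi)$ is an elementary submodel, $N\prec H(\chi)$, if every first-order statement with parameters from $N$ holds in $N$ exactly when it holds in $H(\chi)$. We use three textbook facts.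

* (M1) Every $p\in H(\chi)$ belongs to some countable $N\prec H(\chi)$ (Löwenheim–Skolem); finitely or countably many further objects may be prescribed.
* (M2) If a statement "there is $z$ with ..." with parameters from $N$ is true in $H(\chi)$, it has a witness $z\in N$. In particular, whatever is uniquely defined from elements of $N$ is in $N$. (This is what "by elementarity" means below.)
* (M3) $\omega\subset N$, and every countable $a\in N$ is a subset of $N$: by (M2) a nonempty such $a$ has an enumeration $\omega\to a$ in $N$, and its values are in $N$.

For example, if $N$ is countable then $N\cap\omega_1$ is a countable ordinal: an $\alpha\in N\cap\omega_1$ is countable, so $\alpha\subset N$ by (M3). This plays the role of the $\delta$ of Section 3.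

**Setting.** Let $B$ be an F-space, $\pi:B\to Q$ a continuous linear surjection, and $Y\subset B$ a closed linear subspace with $|Y|=\mathfrak c$ and $\pi(Y)=Q$. By the open mapping theorem for F-spaces, $\pi$ and $\pi|Y$ are open. A *model* is a countable $N\prec H(\chi)$ containing $B,Y,Q,\pi$, the linear structures and metrics, $\mathbb K_0$, $D,I,(I_k),(G_i),\ell,(A_\alpha)_{\alpha<\mu}$. For a model $N$ put
$$A_N=D\cap N,\qquad X_N=\overline{X\cap N}\quad(X\in\{B,Y\}),$$
the closure being taken in $X$. Since $\mathbb K_0\subset N$ by (M3), the sets $D\cap N$, $Q\cap N$, $X\cap N$ are $\mathbb K_0$-linear by (M2), so $X_N$ is a separable closed linear subspace.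

**Kuratowski–Mycielski theorem.** Given countably many comeager relations $R_j\subset Z^{m_j}$ on a nonempty Polish space $Z$ without isolated points, there is a Cantor set $K\subset Z$ such that for every $j$ all $m_j$-tuples of distinct points of $K$ lie in $R_j$.

**Lemma 5.** Let $N$ be a model and $X\in\{B,Y\}$.

1. $A_N\in\mathcal C$ and $\overline{A_N}=\overline{Q\cap N}$.
2. $\pi(X_N)=\overline{A_N}$, and $\pi|X_N:X_N\to\overline{A_N}$ is open.
3. If $V\ne\emptyset$ is open in $X$, $O_n$ are dense open in $X$, and $V,(O_n)_n\in N$, then $V\cap\bigcap_nO_n\cap X_N$ is a nonmeager $G_\delta$ subset of $X_N$.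
4. If $\alpha\in\mu\cap N$, then $\rho(A_N)>\alpha$. In particular $\rho(A_N)>0$.
5. With $\alpha=\rho(A_N)$: $\dim\bigl(\overline{A_N}/(\overline{A_N}\cap L_{<\alpha})\bigr)\ge\mathfrak c$.

*Proof.* **Part 1: $N$ gives a hull.** $A_N$ is countable and $\mathbb K_0$-linear. If $d\in A_N$, the countable set $\{i:d\in G_i\}$ is defined from elements of $N$, so it is in $N$ and is a subset of $N$; hence $\ell(i)\in N$ for all its members. So $A_N$ is saturated. If $q\in Q\cap N$ and $k\ge1$, there is $d\in D$ with $|q-d|<1/k$, and by elementarity there is such a $d\in D\cap N$. This gives the equality of closures.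

**Part 2: $\pi$ restricts well.** Since $\pi(X\cap N)\subset Q\cap N$, continuity and part 1 give $\pi(X_N)\subset\overline{A_N}$. Conversely, by openness of $\pi|X$ choose integers $n_0<n_1<\cdots$ with $\{q:|q|<2^{-n_k}\}\subset\pi\{x\in X:|x|<2^{-k}\}$. Given $q\in\overline{A_N}$ take $a_k\in A_N$ with $|q-a_k|<2^{-n_k-1}$. Then $|a_{k+1}-a_k|<2^{-n_{k+1}-1}+2^{-n_k-1}<2^{-n_k}$. So there is $x_k\in X$ with $|x_k|<2^{-k}$ and $\pi x_k=a_{k+1}-a_k$, and by elementarity there is one in $X\cap N$. Likewise take $x\in X\cap N$ with $\pi x=a_0$. The series $x+\sum_kx_k$ converges in the complete space $X$ to a point of $X_N$, and $\pi$ maps it to $\lim_ka_k=q$. Thus $\pi|X_N$ is onto $\overline{A_N}$, and it is open by the open mapping theorem.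

**Part 3: generic points inside $X_N$.** A nonempty relatively open subset of $X_N$ contains $\{z\in X_N:|z-x|<1/k\}$ for some $x\in X\cap N$ and $k\ge1$. There is a point of $O_n$ in $\{z\in X:|z-x|<1/k\}$; by elementarity there is one in $X\cap N\subset X_N$. So $O_n\cap X_N$ is dense open in $X_N$. Also $V\cap N\ne\emptyset$ by elementarity, so $V\cap X_N$ is a nonempty open subset of $X_N$. By the Baire category theorem in the complete space $X_N$, the $G_\delta$ set $V\cap\bigcap_nO_n\cap X_N$ is nonmeager.

**Part 4: the rank of $A_N$ exceeds every ordinal of $N$.** $\mathcal J_\alpha$ is defined from elements of $N$, so $\mathcal J_\alpha\in N$. As it is not cofinal, there is $A'\in\mathcal C$ that is contained in no $A\in\mathcal J_\alpha$, and by elementarity we may take $A'\in N$. As $A'$ is countable, $A'\subset N$, so $A'\subset A_N$. Hence $A_N\notin\mathcal J_\alpha$. Since the $\mathcal J_\beta$ increase, $\rho(A_N)>\alpha$. Finally $0\in N$.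

**Part 5: room.** We find $\mathfrak c$ vectors of $\overline{A_N}$ that are linearly independent modulo $L_{<\alpha}$. Let $Z=\overline{A_N}$, a separable F-space. It is nonzero by elementarity, so it is Polish without isolated points. Let $d\in A_N$ and $m\ge1$. The set $\mathcal O_{m,d}\cap Z^m$ is open in $Z^m$. It is dense: given $(a_1,\dots,a_m)\in A_N^m$ and $k\ge1$, by (G2) there is a tuple in $\mathcal O_{m,d}$ with entries closer than $1/k$ to the $a_i$, and by elementarity there is one in $N$; its entries lie in $Q\cap N\subset Z$. By the Kuratowski–Mycielski theorem there is a Cantor set $K\subset Z$ such that, for all $m\ge1$ and all $d\in A_N$, every $m$-tuple of distinct points of $K$ lies in $\mathcal O_{m,d}$.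

Let $x=\sum_{i\le m}a_ik_i$ with $m\ge1$, $k_i\in K$ distinct and all $a_i\ne0$. Put $s=\max_i|a_i|$. Then $(a_i/s)_i\in T_m$, so $x/s\in O^d$ for all $d\in A_N$. That is, $d\in S(x/s)\subset A(x/s)=A(x)$, by Lemma 3. Hence $A_N\subset A(x)$. If we had $x\in L_{<\alpha}$, then, as $\alpha>0$, $A(x)\in\mathcal J_\beta$ for some $\beta<\alpha$, and downward closedness would give $A_N\in\mathcal J_\beta$, contradicting $\rho(A_N)=\alpha$. So no nontrivial combination of points of $K$ lies in $L_{<\alpha}$, and $|K|=\mathfrak c$. $\square$

**Definition 3.** A set $X\subset\mu$ is *small* if there is $p\in H(\chi)$ such that $\rho(A_N)\notin X$ for every model $N\ni p$.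

For example, $\{\alpha\}$ is small for every $\alpha<\mu$: take $p=\alpha$ and use Lemma 5(4). The set $\mu$ is not small, by (M1). Subsets of small sets are small, and countable unions $\bigcup_kX_k$ of small sets are small: if $p_k$ is a witness for $X_k$, then $p=(p_k)_k$ is a witness for the union, since $p\in N$ implies $p_k\in N$ for all $k$.

**Lemma 6.** Every non-small $X\subset\mu$ is the disjoint union of two non-small sets.

*Proof.* Since $\mu\le\mathfrak c$, fix an injection $g:\mu\to2^\omega$. Suppose that for every $n$ there is $\varepsilon_n\in\{0,1\}$ such that $\{\alpha\in X:g(\alpha)(n)\ne\varepsilon_n\}$ is small. Then $X$ is the union of these countably many small sets and of $\{\alpha\in X:g(\alpha)=(\varepsilon_n)_n\}$, which has at most one point. So $X$ is small, a contradiction. Hence for some $n$ both sets $\{\alpha\in X:g(\alpha)(n)=\varepsilon\}$, $\varepsilon=0,1$, are non-small. $\square$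

**Lemma 7.** Let $A\in\mathcal C$, $\alpha=\rho(A)$ and $\dim(\bar A/(\bar A\cap L_{<\alpha}))\ge\mathfrak c$. Let $X$ be a separable F-space, $f:X\to\bar A$ a continuous linear surjection, $R\subset X$ nonmeager with the Baire property, and $U\subset Q$ a linear subspace with $\dim U<\mathfrak c$. Then $f(R)\not\subset L_{<\alpha}+U$.

*Proof.* We first recall Pettis' theorem: $R-R$ contains a neighborhood of $0$. Indeed, $R$ differs from an open set $O$ by a meager set, and $O\ne\emptyset$ because $R$ is nonmeager. Pick $o\in O$. If $h$ is close to $0$, then $o-h\in O$, so $o\in O\cap(O+h)$. This nonempty open set differs from $R\cap(R+h)$ by a meager set, so $R\cap(R+h)\ne\emptyset$ by the Baire category theorem, and $h\in R-R$.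

Now suppose $f(R)\subset L_{<\alpha}+U$. Then $R$ lies in the linear subspace $H=f^{-1}(L_{<\alpha}+U)$, so $H\supset R-R$ contains a neighborhood of $0$, and $H=X$. Hence $\bar A\subset L_{<\alpha}+U$. So $\bar A/(\bar A\cap L_{<\alpha})$ embeds linearly in $(L_{<\alpha}+U)/L_{<\alpha}$, which has dimension at most $\dim U<\mathfrak c$. This is a contradiction. $\square$

## 8. Proof of Theorem 1

We use the textbook facts that continuous images of Polish spaces in Polish spaces (analytic sets) have the Baire property, that a Polish space has at most $\mathfrak c$ analytic subsets, and that quotients of F-spaces by closed subspaces are F-spaces.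

**Step 1: set-up.** Let $Q=B/P$ and let $\pi:B\to Q$ be the quotient map. As $Q$ is a nonzero vector space over $\mathbb K$, $|Q|=\mathfrak c$. We need a subspace of $B$ of size $\mathfrak c$ that still maps onto $Q$: choose a lift of each $q\in Q$ and let $Y$ be the closed linear span of these $\mathfrak c$ lifts. Then $Y$ has density at most $\mathfrak c$, so $|Y|=\mathfrak c$, and $\pi(Y)=Q$. Sections 5–7 apply. By Lemma 6 write $\mu=S\sqcup T$ with $S,T$ non-small. Call $A\in\mathcal C$ *roomy at $\alpha$* if $\rho(A)=\alpha$ and $\dim(\bar A/(\bar A\cap L_{<\alpha}))\ge\mathfrak c$. By Lemma 5, $A_N$ is roomy at $\rho(A_N)$ for every model $N$.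

**Step 2: the complements $C_\alpha$, $\alpha\in S$.** They should meet every set that can come up in the proof that $E$ is Baire. Let $\mathcal R_\alpha$ be the set of pairs $(A,R)$ with $A\in\mathcal C$ roomy at $\alpha$ and $R\subset\bar A$ analytic and nonmeager in $\bar A$. Since $|\mathcal C|\le\mathfrak c$, also $|\mathcal R_\alpha|\le\mathfrak c$. If $\mathcal R_\alpha=\emptyset$, let $C_\alpha$ be any algebraic complement of $L_{<\alpha}$ in $L_\alpha$. Otherwise enumerate $\mathcal R_\alpha$ as $(A^\xi,R^\xi)_{\xi<\mathfrak c}$, repetitions allowed, and choose by recursion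
$$x_\xi\in R^\xi\setminus\bigl(L_{<\alpha}+\operatorname{span}\{x_\eta:\eta<\xi\}\bigr).$$
This is possible by Lemma 7 with $X=\overline{A^\xi}$, $f=\mathrm{id}$, because the span has dimension less than $\mathfrak c$. Then $x_\xi\in\overline{A^\xi}\subset L_\alpha$, and the $x_\xi$ are linearly independent modulo $L_{<\alpha}$. So there is an algebraic complement $C_\alpha$ of $L_{<\alpha}$ in $L_\alpha$ with $C_\alpha\supset\{x_\xi:\xi<\mathfrak c\}$.

**Step 3: the complements $C_\alpha$ and liftings, $\alpha\in T$.** Here the generic vectors are chosen upstairs, in $Y$. Let $\mathcal R_\alpha$ be the set of triples $(A,X,R)$ with $A\in\mathcal C$ roomy at $\alpha$, $X\subset Y$ a separable closed linear subspace with $\pi(X)=\bar A$, and $R$ a nonmeager $G_\delta$ subset of $X$. As $|Y|=\mathfrak c$, there are at most $\mathfrak c^\omega=\mathfrak c$ such $X$, and each has at most $\mathfrak c$ subsets of type $G_\delta$; so $|\mathcal R_\alpha|\le\mathfrak c$. If $\mathcal R_\alpha=\emptyset$, take any complement $C_\alpha$ and any linear $s:C_\alpha\to Y$ with $\pi s=\mathrm{id}$. Otherwise enumerate $\mathcal R_\alpha$ as $(A^\xi,X^\xi,R^\xi)_{\xi<\mathfrak c}$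 and, using Lemma 7 with $f=\pi|X^\xi$, choose by recursion
$$y_\xi\in R^\xi\quad\text{with}\quad\pi(y_\xi)\notin L_{<\alpha}+\operatorname{span}\{\pi(y_\eta):\eta<\xi\}.$$
The vectors $\pi(y_\xi)\in\overline{A^\xi}\subset L_\alpha$ are linearly independent modulo $L_{<\alpha}$; extend them to a Hamel basis of a complement $C_\alpha$ of $L_{<\alpha}$ in $L_\alpha$. Let $s:C_\alpha\to Y$ be linear with $\pi s=\mathrm{id}$ and $s(\pi(y_\xi))=y_\xi$ for all $\xi$: on the remaining basis vectors choose arbitrary preimages in $Y$.

**Step 4: definition of $E$ and $F$; the sum is direct.** Put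
$$E''=\bigoplus_{\alpha\in S}C_\alpha,\quad F''=\bigoplus_{\alpha\in T}C_\alpha,\quad E=\pi^{-1}(E''),\quad F=s(F''),$$
where $s:F''\to Y$ is the linear map extending all the liftings, so $\pi s=\mathrm{id}$. By Lemma 4, $Q=E''\oplus F''$. If $v=s(f'')\in E\cap F$ with $f''\in F''$, then $f''=\pi v\in E''\cap F''=\{0\}$, so $v=0$. If $b\in B$ and $\pi b=e''+f''$ with $e''\in E''$, $f''\in F''$, then $\pi(b-s(f''))=e''$, so $b-s(f'')\in E$. Hence $B=E\oplus F$.

**Step 5: $E$ is dense in $B$ and Baire.** We verify (F1) for $E\subset B$. Let $V\ne\emptyset$ be open and $O_n$ dense open in $B$. As $S$ is not small, there is a model $N$ containing $(V,(O_n)_n)$, hence $V$ and $(O_n)_n$, with $\alpha:=\rho(A_N)\in S$. By Lemma 5(3), $R_0=V\cap\bigcap_nO_n\cap B_N$ is a nonmeager $G_\delta$ in $B_N$. So $\pi(R_0)\subset\overline{A_N}$ is analytic. It is nonmeager in $\overline{A_N}$: the map $\pi|B_N:B_N\to\overline{A_N}$ is continuous and open, so preimages of closed nowhere dense sets are closed nowhere dense, and preimages of meager sets are meager; but $R_0$ is not meager. Thus $(A_N,\pi(R_0))\in\mathcal R_\alpha$, and some $x_\xi\in C_\alpha\subset E''$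 lies in $\pi(R_0)$. A point $b\in R_0$ with $\pi b=x_\xi$ is in $E\cap V\cap\bigcap_nO_n$.

**Step 6: $F$ is dense in $Y$ and Baire.** We verify (F1) for $F\subset Y$. Let $V\ne\emptyset$ be open and $O_n$ dense open in $Y$. As $T$ is not small, there is a model $N$ with $V,(O_n)_n\in N$ and $\alpha:=\rho(A_N)\in T$. By Lemma 5(2), (3) and (5), $(A_N,Y_N,V\cap\bigcap_nO_n\cap Y_N)\in\mathcal R_\alpha$. So for some $\xi$ the point $y_\xi=s(\pi(y_\xi))\in F$ lies in $V\cap\bigcap_nO_n$.

**Step 7: $E\times F$ is meager in itself.** By Steps 5 and 6, $E\times F$ is dense in $B\times Y$. The map $\pi\times(\pi|Y):B\times Y\to Q\times Q$ is a continuous open surjection, so preimages of dense open sets are dense open. Hence the preimage $W^*$ of the set $W$ of (2) is a countable intersection of dense open sets. Suppose $(e,f)\in W^*\cap(E\times F)$. Then $x=\pi e\in E''$ and $y=\pi f\in F''$ are nonzero and $A(x)=A(y)$. But $\rho(A(x))\in S$ and $\rho(A(y))\in T$ by Lemma 4, and $S\cap T=\emptyset$. This is a contradiction, so $E\times F$ misses $W^*$, and (F2) applies. $\blacksquare$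

## 9. Non-separable quotients with at most $\mathfrak c$ points

Theorem 2 asks for a quotient that is small in cardinality and still non-separable. If $B$ itself has at most $\mathfrak c$ points there is nothing to do. If $B$ is larger, it suffices to find $\omega_1$ nonzero functionals such that each vector is annihilated by all but countably many of them. They are sought in the dual ball.

**Definition 4.** A *free sequence of length $\omega_1$* in a space is a family $(y_\alpha)_{\alpha<\omega_1}$ with $\overline{\{y_\beta:\beta<\alpha\}}\cap\overline{\{y_\beta:\beta\ge\alpha\}}=\emptyset$ for all $\alpha<\omega_1$. It *converges* to $y$ if every neighborhood of $y$ contains all but countably many $y_\alpha$. A space is *countably tight* if every point in the closure of a set is in the closure of a countable subset of it.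

The members of a free sequence are distinct. *Example.* In the ordinal space $\omega_1+1$ the points $y_\alpha=\alpha+1$ form a free sequence: the two closures lie in $[0,\alpha]$ and $[\alpha+1,\omega_1]$. It converges to $\omega_1$. The space is not countably tight, since $\omega_1$ is in the closure of $[0,\omega_1)$ but not of a countable subset.

**Lemma 8 (Arhangel'skii).** A compact Hausdorff space $K$ that is not countably tight contains a free sequence of length $\omega_1$.

*Proof.* There are a set $A_0\subset K$ and a point $p\in\overline{A_0}$ such that $p\notin A:=\bigcup\{\overline C:C\subset A_0\text{ countable}\}$. If $C\subset A$ is countable, then $\overline C\subset A$: each $c\in C$ is in the closure of a countable $C_c\subset A_0$, and $\overline C\subset\overline{\bigcup_{c\in C}C_c}$. By recursion on $\alpha<\omega_1$ choose a continuous $\varphi_\alpha:K\to[0,1]$ with $\varphi_\alpha(p)=0$ and $\varphi_\alpha=1$ on $\overline{\{y_\beta:\beta<\alpha\}}$, a closed set contained in $A$ and so not containing $p$; and then $y_\alpha\in A$ with $\varphi_\beta(y_\alpha)=0$ for all $\beta\le\alpha$.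

Such $y_\alpha$ exists. List $\{\beta:\beta\le\alpha\}$ as $(\beta_j)_{j\in\omega}$, repetitions allowed. As $p\in\overline A$, there is $a_n\in A$ with $\varphi_{\beta_j}(a_n)\le1/(n+1)$ for all $j\le n$. Let $y_\alpha$ be a cluster point of $(a_n)$. It lies in $\overline{\{a_n:n\in\omega\}}\subset A$, and $\varphi_{\beta_j}(y_\alpha)=0$ for every $j$, since $\varphi_{\beta_j}(a_n)\to0$.

For every $\alpha$ we now have $\varphi_\alpha(y_\beta)=1$ for $\beta<\alpha$ and $\varphi_\alpha(y_\beta)=0$ for $\beta\ge\alpha$. So the sequence is free. $\square$

**Convergence theorem** (I. Juhász, Z. Szentmiklóssy, *Convergent free sequences in compact spaces*, Proc. Amer. Math. Soc. 116 (1992)). If a compact Hausdorff space contains a free sequence of length $\omega_1$, then it contains a convergent one. (The theorem is proved there in ZFC for every uncountable regular length.)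

In this section we quote this theorem. In Section 10 we prove by hand as much as Theorem 2 needs, so that Theorem 2 does not depend on the quotation.

**Lemma 9.** Let $X$ be a Banach space of density $>\mathfrak c$. There are nonzero $f_\alpha\in X^*$ $(\alpha<\omega_1)$ such that for every $x\in X$ the set $\{\alpha:f_\alpha(x)\ne0\}$ is countable.

*Proof.* Let $K$ be the closed unit ball of $X^*$ with the weak* topology, a compact Hausdorff space.

**Case 1: $K$ is not countably tight.** By Lemma 8 and the convergence theorem take a convergent free sequence $(y_\alpha)$ with limit $y$. The $y_\alpha$ are distinct, so after deleting at most one of them and reindexing, $f_\alpha=y_\alpha-y\ne0$ for all $\alpha$. For $x\in X$ and $n\ge1$ we have $|f_\alpha(x)|<1/n$ for all but countably many $\alpha$. Taking the union of these countable exceptional sets over $n$, we get $f_\alpha(x)=0$ for all but countably many $\alpha$.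

**Case 2: $K$ is countably tight.** By recursion on $\alpha<\omega_1$ we choose closed subspaces $P_\alpha\subset X$ of density $\le\mathfrak c$ and $f_\alpha\in K$. Let $Y_\alpha$ be the weak* closure of $\{f_\beta:\beta<\alpha\}$. A continuous function on $Y_\alpha$ is determined by its values on a countable dense set, so $|C(Y_\alpha)|\le\mathfrak c$. Regard $x\in X$ as a function on $K$, and choose $M_\alpha\subset X$ with $|M_\alpha|\le\mathfrak c$ such that every $x|_{Y_\alpha}$ $(x\in X)$ equals $z|_{Y_\alpha}$ for some $z\in M_\alpha$. Then each nonzero $g\in Y_\alpha$ is nonzero at some element of $M_\alpha$. Let $P_\alpha$ be the closed span of $M_\alpha\cup\bigcup_{\beta<\alpha}P_\beta$. It has density at most $\mathfrak c$, so it is proper; by Hahn–Banach pick $f_\alpha\in X^*$ of norm one vanishing on $P_\alpha$.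

Suppose that for some $x\in X$ and $n\ge1$ the set $\Lambda=\{\alpha:|f_\alpha(x)|\ge1/n\}$ were uncountable. By compactness there is $g\in\bigcap_{\gamma<\omega_1}\overline{\{f_\alpha:\alpha\in\Lambda,\ \alpha\ge\gamma\}}$. Then $|g(x)|\ge1/n$, so $g\ne0$. By countable tightness $g$ is in the closure of a countable subset of $\{f_\alpha:\alpha\in\Lambda\}$, so $g\in Y_\gamma$ for some $\gamma<\omega_1$. But $g$ vanishes on $P_\gamma$, since $f_\alpha$ vanishes on $P_\alpha\supset P_\gamma$ for all $\alpha\ge\gamma$. As $M_\gamma\subset P_\gamma$, this contradicts the choice of $M_\gamma$. So $\{\alpha:|f_\alpha(x)|\ge1/n\}$ is countable for all $x$ and $n$. $\square$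

*Proof of Theorem 2.* **Step 1: reduction to Banach spaces.** Let $B$ be a non-separable Fréchet space with defining increasing seminorms $p_n$. Let $B_n$ be the completion of $B/\ker p_n$ with the norm induced by $p_n$, and $j_n:B\to B_n$ the canonical map, which is continuous and linear with dense image. The map $(j_n)_n:B\to\prod_nB_n$ is injective. (If $B$ is a Banach space, take $B_n=B$ and $j_n=\mathrm{id}$.) If all $B_n$ have density $\le\mathfrak c$, then $|B_n|\le\mathfrak c$ for all $n$, so $|B|\le\mathfrak c^\omega=\mathfrak c$, and $P=\{0\}$ works. Otherwise fix $n$ such that $B_n$ has density $>\mathfrak c$.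

**Step 2: the quotient.** Take $(f_\alpha)_{\alpha<\omega_1}$ from Lemma 9 for $X=B_n$. The functional $h_\alpha=f_\alpha\circ j_n\in B^*$ is nonzero, as $j_n(B)$ is dense in $B_n$, and $\{\alpha:h_\alpha(b)\ne0\}$ is countable for all $b\in B$. Let $P=\bigcap_\alpha\ker h_\alpha$ and $Q=B/P$. The map $b\mapsto(h_\alpha(b))_\alpha$ induces an injection of $Q$ into the set of countably supported functions $\omega_1\to\mathbb K$, which has cardinality $\omega_1^\omega\cdot\mathfrak c^\omega=\mathfrak c$. So $|Q|\le\mathfrak c$.

**Step 3: the quotient is non-separable.** Let $\hat h_\alpha\ne0$ be the continuous functional on $Q$ induced by $h_\alpha$. If $\{q_k:k\in\omega\}$ were dense in $Q$, then, since each set $\{\alpha:\hat h_\alpha(q_k)\ne0\}$ is countable, some $\alpha<\omega_1$ would satisfy $\hat h_\alpha(q_k)=0$ for all $k$. Then $\hat h_\alpha=0$, a contradiction. $\blacksquare$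

## 10. Theorem 2 without quoting the convergence theorem

The convergence theorem was used only in Case 1 of Lemma 9. Here is a direct argument. It has two outcomes: either there are $\omega_1$ functionals as in Lemma 9, or countably many functionals already define a non-separable quotient. For a set $C\subset X^*$ write $C_\perp=\bigcap_{g\in C}\ker g$.

**Lemma 10.** Let $F$ be a nonempty compact Hausdorff space. At least one of the following holds:

* (a) there are $p\in F$ and nonempty open $V_n\subset F$ $(n\in\omega)$ such that every neighborhood of $p$ contains some $V_n$;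
* (b) some closed subset of $F$ maps continuously onto $\{0,1\}^{\omega_1}$.

(If $p$ has a countable neighborhood base, (a) holds with the base itself; but $p$ need not belong to the $V_n$.)

*Proof.* Assume that (a) fails.

**Step 1: functions $h_\alpha$ that split fibers.** By recursion on $\alpha<\omega_1$ we define continuous $h_\alpha:F\to[0,1]$. Given $h_\beta$ for $\beta<\alpha$, let $r_\alpha=(h_\beta)_{\beta<\alpha}:F\to[0,1]^\alpha$ and $F_\alpha=r_\alpha(F)$, a compact metrizable space (one point if $\alpha=0$). Let $\mathcal B_\alpha$ be its countable base of sets $\{t\in F_\alpha:t_\beta\in J_\beta\text{ for }\beta\in b\}$, where $b\subset\alpha$ is finite and the $J_\beta$ are relatively open intervals of $[0,1]$ with rational endpoints. Since (a) fails for the countable family of sets $r_\alpha^{-1}(G)$, $\emptyset\ne G\in\mathcal B_\alpha$, each $p\in F$ has an open neighborhood containing none of them. Let $O_1,\dots,O_k$ be finitely many such neighborhoods covering $F$, and $A_i=F\setminus O_i$. Then $\bigcap_{i\le k}A_i=\emptyset$. Moreover $r_\alpha(A_i)=F_\alpha$ for each $i$: otherwise the complement of the closed set $r_\alpha(A_i)$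 contains a nonempty $G\in\mathcal B_\alpha$, and $r_\alpha^{-1}(G)\subset O_i$. Let $m$ be the largest index with $r_\alpha(A_1\cap\dots\cap A_m)=F_\alpha$; so $1\le m<k$. As $r_\alpha(A_1\cap\dots\cap A_{m+1})$ is a proper closed subset of $F_\alpha$, there is a nonempty $G_\alpha\in\mathcal B_\alpha$ whose closure misses it. The closed sets
$$A_1\cap\dots\cap A_m\cap r_\alpha^{-1}(\overline{G_\alpha}),\qquad A_{m+1}\cap r_\alpha^{-1}(\overline{G_\alpha})$$
are disjoint, and $r_\alpha$ maps each of them onto $\overline{G_\alpha}$. Let $h_\alpha:F\to[0,1]$ be continuous, $0$ on the first and $1$ on the second. Then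
$$\text{for every }t\in G_\alpha,\ h_\alpha\text{ takes both values }0\text{ and }1\text{ on }r_\alpha^{-1}(t).\tag{3}$$

**Step 2: making the sets $G_\alpha$ agree.** For each limit $\alpha<\omega_1$ the set $G_\alpha$ is described by a finite $b_\alpha\subset\alpha$ and rational intervals. The function $\alpha\mapsto\max(b_\alpha\cup\{0\})$ is regressive, so by Fodor's lemma it is constant on a stationary set. For a given value there are only countably many descriptions. So there are an uncountable set $\Sigma\subset\omega_1$ and one description $(b,(J_\beta)_{\beta\in b})$ valid for all $\alpha\in\Sigma$. Put $H=\{x\in F:h_\beta(x)\in J_\beta\text{ for }\beta\in b\}$. Then $H=r_\alpha^{-1}(G_\alpha)\neq\emptyset$ for all $\alpha\in\Sigma$.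

**Step 3: independence.** For $\alpha_1<\dots<\alpha_n$ in $\Sigma$ and $\varepsilon_i\in\{0,1\}$ there is $x\in H$ with $h_{\alpha_i}(x)=\varepsilon_i$ for all $i\le n$. We use induction on $n$; for $n=0$ take any $x\in H$. Given $x\in H$ for the first $n-1$ ordinals, $t=r_{\alpha_n}(x)\in G_{\alpha_n}$, and by (3) there is $x'$ with $r_{\alpha_n}(x')=t$ and $h_{\alpha_n}(x')=\varepsilon_n$. Then $h_{\alpha_i}(x')=h_{\alpha_i}(x)=\varepsilon_i$ for $i<n$, and $x'\in r_{\alpha_n}^{-1}(G_{\alpha_n})=H$. By compactness, $(h_\alpha)_{\alpha\in\Sigma}$ maps the closed set $\{x\in F:h_\alpha(x)\in\{0,1\}\text{ for all }\alpha\in\Sigma\}$ onto $\{0,1\}^\Sigma$, and $|\Sigma|=\omega_1$. So (b) holds. $\square$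

**Lemma 11.** Let $X$ be a Banach space whose dual unit ball $K$, with the weak* topology, contains a free sequence $(y_\alpha)_{\alpha<\omega_1}$. At least one of the following holds:

* (i) there is a countable $C\subset X^*$ such that $X/C_\perp$ is non-separable;
* (ii) there are nonzero $f_\lambda\in X^*$ $(\lambda<\omega_1)$ such that for every $x\in X$ the set $\{\lambda:f_\lambda(x)\ne0\}$ is countable.

*Proof.* **Step 1: the limit set of the free sequence.** Let $Y=\overline{\{y_\alpha:\alpha<\omega_1\}}$, $Y_{<\alpha}=\overline{\{y_\beta:\beta<\alpha\}}$, $Y_{\ge\alpha}=\overline{\{y_\beta:\beta\ge\alpha\}}$. For each $\alpha$ the last two sets are closed, disjoint and have union $Y$, so they are clopen in $Y$. The sets $Y_{\ge\alpha}$ decrease; let $F=\bigcap_{\alpha<\omega_1}Y_{\ge\alpha}$, nonempty by compactness. Apply Lemma 10 to $F$.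

**Step 2: case (b) gives (i).** Let $g$ map a closed subset of $F$ continuously onto $\{0,1\}^{\omega_1}$. This space is separable (Hewitt–Marczewski–Pondiczery) and not metrizable. Let $C\subset F$ be countable such that $g(C)$ is dense. Then $g(\overline C)=\{0,1\}^{\omega_1}$, so $\overline C$ is not metrizable, since continuous Hausdorff images of compact metrizable spaces are metrizable. All members of $\overline C$ vanish on $C_\perp$ and have norm at most $1$, so $\overline C$ sits, with the same topology, in the dual ball of $X/C_\perp$ with its weak* topology. If $X/C_\perp$ were separable, this ball would be metrizable. So $X/C_\perp$ is non-separable.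

**Step 3: case (a) gives a sequence converging to $p$.** Let $p\in F$ and $V_n\subset F$ be as in (a). Choose $W_n$ open in $Y$ with $W_n\cap F\ne\emptyset$ and $\overline{W_n}\cap F\subset V_n$, which is possible by regularity: separate a point of $V_n$ from the closed set $F\setminus V_n$. For an open neighborhood $U$ of $p$ in $Y$ put $N_U=\{n:V_n\subset U\}$. These sets are nonempty and $N_U\cap N_{U'}=N_{U\cap U'}$, so there is an ultrafilter $u$ on $\omega$ containing all of them. In a compact Hausdorff space every sequence has a limit along $u$, and this limit lies in every closed set that contains the $n$-th term for all $n$ in some member of $u$.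

Let $\lambda<\omega_1$. The set $W_n\cap Y_{\ge\lambda}$ is open in $Y$ and nonempty, because it contains $W_n\cap F$. So it contains some $y_{\beta_n}$, and $\beta_n\ge\lambda$ since $Y_{<\lambda}\cap Y_{\ge\lambda}=\emptyset$. Let $z_\lambda$ be the limit of $(y_{\beta_n})_n$ along $u$. With $\lambda'=\sup_n(\beta_n+1)<\omega_1$, all $y_{\beta_n}$ lie in $Y_{<\lambda'}$, so $z_\lambda\in Y_{<\lambda'}$. Hence $z_\lambda\notin Y_{\ge\lambda'}\supset F$, and $z_\lambda\ne p$.

Let $U$ be an open neighborhood of $p$ in $Y$. For $n\in N_U$ we have $\overline{W_n}\cap F\subset U$, so by compactness $\overline{W_n}\cap Y_{\ge\alpha_n}\subset U$ for some $\alpha_n<\omega_1$. Let $\alpha_U=\sup_{n\in N_U}\alpha_n<\omega_1$. If $\lambda\ge\alpha_U$, then for each $n\in N_U$ the corresponding point $y_{\beta_n}$ lies in $W_n\cap Y_{\ge\lambda}\subset U$. Since $N_U\in u$, this gives $z_\lambda\in\overline U$. As the closures $\overline U$ form a neighborhood base at $p$, every neighborhood of $p$ contains all but countably many $z_\lambda$.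

**Step 4: conclusion.** Put $f_\lambda=z_\lambda-p\ne0$. For $x\in X$ and $n\ge1$ we have $|f_\lambda(x)|<1/n$ for all but countably many $\lambda$, so $f_\lambda(x)=0$ for all but countably many $\lambda$. This is (ii). $\square$

**Completion of Theorem 2.** Let $B_n$ have density $>\mathfrak c$, as at the end of Step 1 of the proof of Theorem 2. If its dual ball is countably tight, Case 2 of Lemma 9 gives the functionals. If not, Lemma 8 gives a free sequence, and Lemma 11 applies with $X=B_n$. In outcome (ii) continue with Steps 2 and 3 of the proof of Theorem 2. In outcome (i) put $P=\bigcap_{g\in C}\ker(g\circ j_n)=j_n^{-1}(C_\perp)$. Then $b\mapsto(g(j_n(b)))_{g\in C}$ induces an injection of $B/P$ into $\mathbb K^C$, so $|B/P|\le\mathfrak c$. The map $j_n$ induces a continuous linear map $B/P\to X/C_\perp$ with dense image; as $X/C_\perp$ is non-separable, so is $B/P$. $\blacksquare$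

## 11. Proof of Theorem 3

**(a)** A non-separable F-space $B$ of weight $\le\mathfrak c$ has density $\le\mathfrak c$, so $|B|\le\mathfrak c$. Apply Theorem 1 with $P=\{0\}$.

**(b)** If $B$ is non-separable, use Theorems 1 and 2. Let $B$ be separable and let $E,F\subset B$ be Baire linear subspaces; they are second countable. By Oxtoby (*Cartesian products of Baire spaces*, Fund. Math. 49 (1961)) the product of a Baire space and a second countable Baire space is Baire, so $E\times F$ is Baire. Here is the argument for this last fact. Let $\Omega_n$ be dense open in $E\times F$, let $U\subset E$ and $V\subset F$ be nonempty open, and let $(V_j)_{j\in\omega}$ be a base of $F$ consisting of nonempty open sets. The projection of $\Omega_n\cap(E\times V_j)$ to $E$ is open, and it is dense because $\Omega_n$ meets $U'\times V_j$ for every nonempty open $U'\subset E$. As $E$ is Baire, some $x\in U$ lies in all these projections $(n,j\in\omega)$. Then each section $\{y\in F:(x,y)\in\Omega_n\}$ is open and meets every $V_j$, so it is dense. As $F$ is Baire, some $y\in V$ lies in all of them, and $(x,y)\in(U\times V)\cap\bigcap_n\Omega_n$.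

**(c)** Take $B=Y=Q$ and $\pi=\mathrm{id}$ in Sections 5–7; here $|B|=\mathfrak c$.

**Step 1: infinitely many non-small pieces.** Applying Lemma 6 repeatedly, split off non-small sets $S_0,S_1,\dots$ from $\mu$ one after another, always keeping a non-small remainder, and finally add to $S_0$ whatever is left over. This gives $\mu=\bigsqcup_{j\in\omega}S_j$ with all $S_j$ non-small.

**Step 2: the summands.** For every $\alpha<\mu$ choose $C_\alpha$ as in Step 2 of Section 8, and let $E_j=\bigoplus_{\alpha\in S_j}C_\alpha$. By Lemma 4, $B=\bigoplus_jE_j$.

**Step 3: the summands are dense and Baire.** Let $V\ne\emptyset$ be open and $O_n$ dense open in $B$. Since $S_j$ is not small, there is a model $N$ with $V,(O_n)_n\in N$ and $\alpha:=\rho(A_N)\in S_j$. By Lemma 5(1), $B_N=\overline{A_N}$. By Lemma 5(3), $R_0=V\cap\bigcap_nO_n\cap B_N$ is a nonmeager $G_\delta$ in $\overline{A_N}$, and by Lemma 5(5) $A_N$ is roomy at $\alpha$. So $(A_N,R_0)\in\mathcal R_\alpha$, and some $x_\xi\in C_\alpha\subset E_j$ lies in $R_0$. Thus $E_j$ meets $V\cap\bigcap_nO_n$, and it is dense and Baire by (F1). If $j\in J$, then $E_J\supset E_j$ also meets every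 such set, so $E_J$ is dense and Baire.

**Step 4: the products.** Let $J,J'\subset\omega$ be disjoint and nonempty. For nonzero $x\in E_J$ and $y\in E_{J'}$, Lemma 4 gives $\rho(A(x))\in\bigcup_{j\in J}S_j$ and $\rho(A(y))\in\bigcup_{j\in J'}S_j$. These ordinals are different, so $A(x)\ne A(y)$. By (2), $(E_J\times E_{J'})\cap W=\emptyset$. As $E_J\times E_{J'}$ is dense in $B\times B$, it is meager in itself by (F2). $\blacksquare$
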